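# Coloring from lists of four when no two triangles share an edge

## Edge-disjoint triangles and greedy coloring

Somebody hands us a plane graph in which no two triangles share an edge, and at each vertex a list of four allowed colors. Can we always choose a color from each list so that adjacent vertices differ? The first guess is yes, and for a cheap reason: such a graph has few edges, so coloring greedily should do. We shall see that the guess is right and that the cheap reason is not enough.

All graphs are finite and simple. We write $u\sim v$ for adjacency, $N(v)$ for the set of neighbors of $v$, and $G[X]$ for the subgraph induced by $X$.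

**Definition (choosability).** A list assignment $L$ gives each vertex $v$ a list $L(v)$ of colors. An $L$-coloring is a map $\phi$ with $\phi(v)\in L(v)$ for all $v$ and $\phi(u)\ne\phi(v)$ whenever $u\sim v$. The graph $G$ is $m$-choosable if it has an $L$-coloring for every $L$ with $|L(v)|=m$ for all $v$.

**Definition (adjacent triangles).** A triangle is a 3-cycle, whether or not it bounds a face. Two triangles are adjacent if they share an edge. So "no adjacent triangles" says exactly

> (Δ) every edge of $G$ lies in at most one 3-cycle.

Two triangles glued at one vertex satisfy (Δ); $K_4$ minus an edge does not. Property (Δ) passes to subgraphs.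

The conjecture of Lam et al. and of Wang and Lih says that every plane graph without adjacent triangles is 4-choosable. Under the stronger hypothesis that no two triangles are at distance zero (that is, share a vertex), 4-choosability is a theorem of Wang et al. Two results frame the question: some triangle-free planar graphs are not 3-choosable (M. Voigt, Discrete Math. 146 (1995) 325–328), so 4 cannot be lowered to 3, and not every planar graph is 4-choosable (M. Voigt, Discrete Math. 120 (1993) 215–219), so some hypothesis on triangles is needed.

Now test the guess. The greedy tool is this: if every subgraph of $G$ has a vertex of degree at most $k-1$, then $G$ is $k$-choosable (remove such a vertex, color the rest by induction, put it back).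

Suppose first that there are no triangles at all. Take a connected triangle-free plane graph with $n\ge3$ vertices, $e$ edges and $f$ faces. Every face has length at least 4, so $2e\ge 4f$, and Euler's formula $n-e+f=2$ gives $e\le 2n-4$. The average degree is below 4, some vertex has degree at most 3, and the same holds in all subgraphs. So triangle-free plane graphs are 4-choosable.

Now assume only (Δ), and let $G$ be connected with $n\ge 4$. Every face has length at least 3, a face of length 3 is bounded by a triangle, and different such faces have different triangles. By (Δ) these triangles are edge-disjoint, so the number $f_3$ of faces of length 3 satisfies $3f_3\le e$. Hence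
$$2e\ \ge\ 3f_3+4(f-f_3)=4f-f_3,\qquad f\le \frac{2e+e/3}{4}=\frac{7e}{12},$$
and Euler's formula gives $e\le\frac{12}{5}(n-2)$. The average degree is below $\frac{24}{5}$, so some vertex has degree at most 4. Greedy coloring therefore needs five colors by this count.

The loss is real. Put a vertex on each edge of a planar drawing of the cube, and join two of them when their edges are consecutive on a face. This is the cuboctahedron, which is also the line graph of the cube: plane, 4-regular, $n=12$, $e=24=\frac{12}{5}(12-2)$. Its 3-cycles come from three pairwise intersecting edges of the cube. The cube has no triangle, so these are the three edges at a cube vertex; and two intersecting cube edges determine that vertex. So (Δ) holds, and no vertex has degree below 4. Greedy coloring with four colors cannot even start.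

The cuboctahedron is nevertheless 4-choosable. If all lists are equal, color each cube edge by its direction; three colors suffice. If not, there are adjacent $x,y$ with different lists; as these have the same size, some $\alpha\in L(x)\setminus L(y)$ exists. Give $x$ the color $\alpha$. Without $x$ the graph is still connected, since the cube minus an edge is connected. Color the other vertices in order of decreasing distance to $y$ in that graph. Each vertex before $y$ still has an uncolored neighbor, so at most three colors are forbidden; at $y$ itself, the color of $x$ forbids nothing. So the guess survives, but this argument used maximum degree 4. We need another method.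

## Conflicts in place of equality

It costs nothing to prove a more general statement, and the bookkeeping becomes cleaner.

**Definition (assignment, conflict, coloring).** An assignment for $G$ consists of a finite nonempty set $L(v)$ for each vertex $v$ and, for each edge $uv$, a (possibly empty) matching between $L(u)$ and $L(v)$. Matched colors conflict. A coloring is a map $\phi$ with $\phi(v)\in L(v)$ and no conflict on any edge. $G$ is DP-4-colorable if it has a coloring for every assignment with $|L(v)|=4$ for all $v$.

List coloring is the special case "conflict means equal", and you may read everything below that way. The general case is genuinely different: on a 4-cycle $v_1v_2v_3v_4$ with all lists $\{1,2\}$, let conflict mean equality on $v_1v_2,v_2v_3,v_3v_4$, and let it mean inequality on $v_4v_1$. The first three edges force $\phi(v_4)\neq\phi(v_1)$, which the last edge forbids. With equality on all four edges, alternating 1 and 2 works.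

All we use is that a color at $u$ conflicts with at most one color in the list of each neighbor. When we color and delete vertices, we delete from the remaining lists all conflicting colors. A vertex with $j$ colored deleted neighbors loses at most $j$ colors.

**Definition (outer vertex).** A vertex of a plane graph is outer if it is incident with the unbounded face.

Three facts will be used constantly.

(O1) If $H\subseteq G$ and $v\in V(H)$ is outer in $G$, then $v$ is outer in $H$, because the unbounded face only grows.

(O2) If $x$ is outer in $G$, every neighbor of $x$ is outer in $G-x$. The point $x$, the open edges at $x$ and the faces at $x$ together lie in one face of $G-x$. It is the unbounded one, and every neighbor of $x$ is on its boundary.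

(O3) In a connected plane graph with at least two vertices, every outer vertex $x$ is an end of an edge on the boundary of the unbounded face: a small sector at $x$ inside that face is bounded by edges at $x$. Both ends of such an edge are outer.

## Deleting an outer vertex, and where it stalls

The sensible first attempt is a Thomassen-type induction: ask for more at the outer face so that the induction can feed itself. Try this statement: an edge $pq$ on the outer face is precolored, all other outer vertices have at least 3 colors, and inner vertices have at least 4.

Suppose the outer face is bounded by a chordless cycle $O$ with $|O|\ge4$. Let $s\ne q$ be the neighbor of $p$ on $O$, and let $r\ne p$ be the next vertex. Color $s$ compatibly with $p$ and delete it. Inner neighbors of $s$ drop from 4 to 3, but they become outer by (O2), where 3 is allowed. The trouble is $r$: it can drop from 3 to 2. In the proof that planar graphs are 5-choosable (Thomassen's theorem), inner lists have size 5. There one reserves two colors for $s$, removes both from its inner neighbors ($5\to3$), and colors $s$ last, avoiding $r$. Here that would push inner neighbors from 4 to 2. This is the exact point where the attempt stops.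

So let us allow one outer vertex with only 2 colors. Without restriction this is false.

**Example A.** Take the 5-cycle $p\,q\,x'\,y\,x$ plus the chord $xx'$, with conflict meaning equality, $\phi(p)=1$, $\phi(q)=2$, $L(x)=\{1,3,4\}$, $L(x')=\{2,3,4\}$, $L(y)=\{3,4\}$. The only triangle is $xx'y$, so (Δ) holds. As $x\sim p$ and $x'\sim q$, the vertices $x,x',y$ of a triangle all need colors from $\{3,4\}$: impossible.

Here the vertex with two colors has two neighbors with short lists. We shall demand that it has at most one neighbor that is precolored or has a short list. Does deleting $s$ respect this? The newly weak vertex $r$ has its other neighbor on $O$, which may be weak. Any further weak neighbor must be a common neighbor of $s$ and $r$, and by (Δ) on the edge $sr$ there is at most one, say $w$. After $s$ is deleted, $w$ still has 3 colors and $r$ has 2. Hence some color at $w$ conflicts with neither color of $r$. Give $w$ that color and delete it too: $r$ loses nothing. The neighbors of $w$ drop by one, and by (Δ) again, applied to $sw$ and $rw$, none of them other than $s,r$ is adjacent to $s$ or $r$. So no new weak vertex appears next to $r$, and no vertex drops twice.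

One obstacle remains: $w$ may have another neighbor $t$ on $O$, which may be precolored or already have only 3 colors. Then we cut $G$ along $w$ and $t$; on one side of the cut the path $r\,w\,t$ is precolored. So we also need a statement about precolored paths with three vertices. We must not go one further.

**Example B.** Take the 5-cycle $p_1p_2p_3p_4w$ plus the chord $wp_2$, with conflict meaning equality, $\phi(p_1)=1$, $\phi(p_2)=2$, $\phi(p_3)=1$, $\phi(p_4)=3$, $L(w)=\{1,2,3\}$. The only triangle is $p_1p_2w$, and the precoloring is proper, but $w$ sees 1, 2 and 3. So precolored paths on four vertices do not suffice.

## Two kinds of instances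

**Definition (E-instance).** A plane graph $G$ satisfying (Δ), an assignment, vertices $p,q$ and colors $\phi(p),\phi(q)$ from their lists such that, with
$$S:=\{p,q\}\cup\{v\neq p,q:\ |L(v)|\le 3\},$$

* (E1) $p,q$ are adjacent, and $\phi(p),\phi(q)$ do not conflict;
* (E2) $|L(v)|\ge 3$ for all $v\ne p,q$, except for at most one vertex $y\neq p,q$, the tight vertex, which has $|L(y)|=2$;
* (E3) all vertices of $S$ are outer;
* (E4) the tight vertex, if it exists, has at most one neighbor in $S$.

A 4-cycle $p\,q\,x\,y$ with $|L(y)|=2$ and $|L(x)|=4$ is an E-instance: the only neighbor of $y$ in $S$ is $p$. Color $y$ compatibly with $p$; then $x$ has at least $4-2$ colors left. Example A violates only (E4). The edge $pq$ is not required to lie on the outer face; only its ends are.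

**Definition (P-instance).** A plane graph $G$ satisfying (Δ), an assignment, and distinct outer vertices $s,p,q$ with $sp,pq\in E(G)$, precolored by $\phi$ without conflict on $G[\{s,p,q\}]$. Every other vertex $v$ has $|L(v)|\ge3$, and is outer if $|L(v)|=3$.

A P-instance has no tight vertex, and $s\sim q$ is allowed. The two ends $s$ and $q$ play symmetric roles.

(H) Restricting an E-instance to a subgraph containing the edge $pq$, or a P-instance to a subgraph containing the edges $sp,pq$, gives an instance of the same kind. Indeed $S$ only shrinks, and (O1) applies.

**Theorem 1.** In every E-instance and every P-instance, $\phi$ extends to a coloring of $G$.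

**Corollary 2.** Every plane graph without adjacent triangles is 4-choosable (indeed DP-4-colorable).

*Proof from Theorem 1.* Let all lists have size 4. Color components separately. A component with one vertex is trivial. In any other component take an edge $pq$ on the boundary of its unbounded face, so that $p,q$ are outer, and give $p,q$ non-conflicting colors. All other lists have size 4, so $S=\{p,q\}$, and we have an E-instance without tight vertex. Theorem 1 extends the coloring. $\square$

The rest, up to the last section, proves Theorem 1.

## A smallest counterexample is 2-connected

Suppose Theorem 1 is false. Call $|V(G)|+|E(G)|$ the size. Take a counterexample of minimum size and, among those, a P-instance if possible. So all smaller instances extend; and if our counterexample is an E-instance, then all P-instances of the same size extend too. Let $Q$ be the set of precolored vertices. As $\phi$ is conflict-free on $G[Q]$, we have $V(G)\neq Q$. Let $y$ be the tight vertex, if there is one.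

**Step 1: $G$ is connected.** This step prevents pieces from floating free. By its edges, $Q$ lies in one component. Suppose $K$ is a component with $K\cap Q=\emptyset$. By (H) and minimality, $\phi$ extends to $G-K$. If $K$ is a single vertex, color it. Otherwise let $c=y$ if $y\in K$ (then $y$ is outer in $K$ by (O1)), and let $c$ be any outer vertex of $K$ if not. By (O3) there is an edge $cd$ of $K$ on the boundary of the unbounded face of $K$. Color $c$ arbitrarily, then $d$ without conflict, which is possible since $|L(d)|\ge3$. Now $K$ with precolored edge $cd$ is a smaller E-instance without tight vertex, so it extends. As no edges join $K$ to $G-K$, this colors $G$, a contradiction.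

**Step 2: $G$ has no cutvertex.** The purpose is to get an outer cycle. Let $c$ be a cutvertex.

*(i) Some component $K$ of $G-c$ has $K\cap Q=\emptyset$.* Put $G_1=G-K$, which is connected and contains $Q$, and $G_2=G[K\cup\{c\}]$. We first show that $c$ is outer in $G_2$. Pick $z\in Q\setminus\{c\}$ and a path $R$ in $G_1$ from $c$ to $z$. The set $R\setminus\{c\}$ is connected and disjoint from $G_2$, so it lies in one face of $G_2$. Since $z$ is outer in $G$ and is not a vertex of $G_2$, this is the unbounded face of $G_2$. The point $c$ is a limit of $R\setminus\{c\}$, so $c$ is outer in $G_2$.

By (H) and minimality, $\phi$ extends to $G_1$; so $c$ is now colored. It remains to extend to $G_2$, which is smaller than $G$.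

If $y\in K$ and $y\sim c$, color $y$ without conflict with $\phi(c)$. Then $G_2$ with precolored edge $cy$ is a smaller E-instance without tight vertex, and it extends.

Otherwise choose by (O3) a neighbor $d$ of $c$ in $G_2$ with $cd$ on the boundary of the unbounded face of $G_2$. Then $d\ne y$ and $d\notin Q$, so $|L(d)|\ge3$. If $y\in K$, $d\sim y$ and $|L(d)|\ge4$, give $d$ a color conflicting neither with $\phi(c)$ nor with either color of $L(y)$, possible because $4-1-2\ge1$, and delete the edge $dy$ from $G_2$; that edge can no longer carry a conflict. In all other cases give $d$ any color not conflicting with $\phi(c)$. Consider the resulting graph with precolored edge $cd$. Conditions (E1)–(E3) are clear from (O1) and the choice of $c,d$. For (E4), let $y\in K$. Then $y\not\sim c$; and if $y$ is still adjacent to $d$, then $|L(d)|=3$, so $d$ was already in $S$. Thus every neighbor of $y$ in the new set $S$ was a neighbor of $y$ in the old one, and (E4) is inherited. We have a smaller E-instance, and it extends.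

In both cases $G$ gets a coloring, a contradiction.

*(ii) Every component of $G-c$ meets $Q\setminus\{c\}$.* Then $Q\setminus\{c\}$ meets at least two components. Since $pq$ (and $sp$) are edges, we must be in a P-instance with $c=p$, and $G-p$ has exactly two components $K_s\ni s$ and $K_q\ni q$. Now $G[K_s\cup\{p\}]$ with precolored edge $ps$ and $G[K_q\cup\{p\}]$ with precolored edge $pq$ are smaller E-instances without tight vertex. Both extend, and together they color $G$, a contradiction.

Since $|V(G)|>|Q|\ge2$, the graph $G$ is 2-connected with at least 3 vertices. So its unbounded face is bounded by a cycle $O$, and the outer vertices are exactly those of $O$. Call the other vertices inner. Inner vertices have $|L|\ge4$; moreover $Q\subseteq V(O)$, and $y\in V(O)$ if it exists.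

**Step 3: every 3-cycle $T\ne O$ bounds a face (its interior is a face).** This step will ensure that cutting off a triangle loses nothing. Suppose not. A triangle has no chords, so $T=t_1t_2t_3$ has vertices inside. No vertex of $O$ lies inside $T$. As $T\ne O$, some vertex of $O$ is not on $T$, so it lies outside $T$. By (H), extend $\phi$ to $G-\mathrm{int}(T)$, the graph without the vertices inside $T$. Then $T\cup\mathrm{int}(T)$ with precolored path $t_1t_2t_3$ is a smaller P-instance, since all lists inside have size at least 4. It extends, a contradiction.

## Chords, 2-chords and the removal lemma

**Step 4: cutting notation.** This step fixes the two ways in which we cut $G$.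

*Chords.* A chord of $O$ is an edge $uv\notin E(O)$ with $u,v\in V(O)$. It splits $G$ into $G_1,G_2$, the subgraphs in the two closed discs, with $G_1\cap G_2$ the edge $uv$. Both are induced subgraphs and have fewer vertices than $G$, and $V(O)\cap V(G_i)$ lies on the outer cycle of $G_i$.

*2-chords.* Let $zz'\in E(O)$, let $w$ be an inner common neighbor of $z,z'$, and let $t\in V(O)\setminus\{z,z'\}$ with $t\sim w$. The edges $zw$ and $z'w$ already lie in the triangle $zz'w$. So by (Δ)
$$t\not\sim z,\qquad t\not\sim z'. \tag{1}$$
The path $O-zz'$ splits at $t$ into $A$ (from $z$ to $t$) and $A'$ (from $z'$ to $t$). Let $D$ and $D'$ be the subgraphs in the closed discs bounded by $A\cup\{tw,wz\}$ and $A'\cup\{tw,wz'\}$. The triangle $zz'w$ is not $O$, as $w$ is inner, so it bounds a face by Step 3. Hence $G=D\cup D'\cup\{zz'\}$, and $D\cap D'$ is the edge $tw$. Also $z'\notin D$ and $z\notin D'$. Every neighbor of $z'$ is $z$ or lies in $D'$; so by (1) the only possible neighbors of $z'$ in $D$ are $z$ and $w$.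

The next lemma is the trick with $w$ from above, in the form in which we need it three times. Here $G$ is our smallest counterexample, of either kind.

**Lemma 4.** Let $p,q\in V(O)$ be adjacent, with non-conflicting colors $\phi(p),\phi(q)$. Let $zz'\in E(O)$, $z\in Z\subseteq V(O)\setminus\{p,q,z'\}$, $z'\notin\{p,q\}$, and let $z''$ be the other neighbor of $z'$ on $O$. Suppose

1. $N(z')\cap V(O)\subseteq Z\cup\{z''\}$;
2. every common neighbor $w$ of $z,z'$ is inner and $N(w)\cap V(O)=\{z,z'\}$;
3. $L_1$ is a system of sublists on $G-Z$ with $|L_1(x)|\ge3$ for all $x\in V(G-Z)\setminus\{p,q,z'\}$, with $|L_1(z')|\ge2$, and with $|L_1(x)|\ge4$ for all inner $x\not\sim z$.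

Then $\phi|_{\{p,q\}}$ extends to a coloring of $G-Z$ from $L_1$.

*Proof.* By condition 3, $p,q$ and all $x$ with $|L_1(x)|\le 3$ lie in $V(O)\cup N(z)$, so they are outer in $G-Z$ by (O1) and (O2). If $|L_1(z')|\ge3$, then $G-Z$ is a smaller E-instance without tight vertex, and we are done. So let $|L_1(z')|=2$; now $z'$ is to be the tight vertex, and we must check (E4).

If $z,z'$ have no common neighbor, then $z'$ has no neighbor in $N(z)$, so by condition 1 its only possible neighbor in the new set $S$ is $z''$. We have a smaller E-instance with tight vertex $z'$, and it extends.

Otherwise there is exactly one common neighbor $w$, by (Δ) on $zz'$. It is inner, so $|L_1(w)|\ge3$, and there is $\delta\in L_1(w)$ conflicting with neither color of $L_1(z')$. Color $w$ with $\delta$ and delete it. By condition 2, $w\not\sim p,q$, and the neighbors of $w$ other than $z,z'$ are inner. By (Δ) on $zw$ and $z'w$, they are adjacent neither to $z$ nor to $z'$. Hence they had at least 4 colors by condition 3 and keep at least 3. They are outer in $G-Z-w$ by (O2), because $w\in N(z)$ is outer in $G-Z$. The list of $z'$ is unchanged by the choice of $\delta$, and all lists at vertices not adjacent to $w$ are unchanged.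

A neighbor of $z'$ in the new set $S$ lies in $V(O)\setminus Z$, in $N(z)\setminus\{w\}$, or in $N(w)\setminus\{z\}$. In the first set only $z''$ is possible. The second set contains no neighbor of $z'$, since $w$ is the only common neighbor of $z,z'$. The third contains none, as just seen. So (E4) holds, we have a smaller E-instance, and it extends. Together with $\delta$ at $w$ this colors $G-Z$. $\square$

## Precolored paths of three vertices

**Step 5: the counterexample is not a P-instance.** This handles the P-half of Theorem 1; it uses only smaller instances. Suppose the counterexample is a P-instance.

*$O$ has no chord.* Let $uv$ be a chord. If $Q\subseteq V(G_1)$ for one of the sides, extend $\phi$ to $G_1$ by (H), and then to $G_2$ as an E-instance with precolored edge $uv$ and no tight vertex, a contradiction. Otherwise both $V(G_1)\setminus\{u,v\}$ and $V(G_2)\setminus\{u,v\}$ meet $Q$. There is no edge between these sets, while $s\sim p\sim q$. So one contains $s$, the other $q$, and $p\in\{u,v\}$. Write the chord as $pt$; then $t\notin\{s,q\}$. By (Δ) on $pt$, $t$ is not adjacent to both $s$ and $q$; by symmetry let $t\not\sim s$. Extend to the side containing $q$ as an E-instance with precolored edge $pq$ and no tight vertex. Now $t$ is colored without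 conflict with $p$, and as $t\not\sim s$, the side containing $s$ is a smaller P-instance with precolored path $s\,p\,t$. It extends, a contradiction.

So all edges between vertices of $O$ are edges of $O$, and $s,p,q$ are consecutive on $O$.

*$|O|=3$.* Then $V(O)=Q$. Delete $s$; its inner neighbors keep at least 3 colors and become outer. This is a smaller E-instance with precolored edge $pq$ and no tight vertex. It extends, and putting $s$ back colors $G$, a contradiction.

*$|O|\ge4$.* Let $r$ be the neighbor of $s$ on $O$ other than $p$. Then $r\notin Q$, $r\not\sim p$ and $N(s)\cap V(O)=\{p,r\}$. We claim that any common neighbor $w$ of $s,r$ is inner with $N(w)\cap V(O)=\{s,r\}$. It is inner, since otherwise $w\in N(s)\cap V(O)$ forces $w=p\sim r$. Suppose $w\sim t\in V(O)\setminus\{s,r\}$, and use the 2-chord notation with $z=s$, $z'=r$. By (1), $t\not\sim s$, so $t\ne p$, and $A$ contains the path $s\,p\,q$ (possibly $t=q$). By (H), $D$ is a smaller P-instance; extend $\phi$ to $D$. Color $r$ without conflict with $\phi(s)$ and $\phi(w)$, possible since $|L(r)|\ge3$. As $r\not\sim t$ by (1), $D'$ with precolored path $r\,w\,t$ is a smaller P-instance; no vertex of $Q$ other than possibly $t=q$ lies in $D'$. It extends. The only possible neighbors of $r$ in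 $D$ are $s,w$, so we have colored $G=D\cup D'\cup\{sr\}$, a contradiction. The claim holds.

Now delete $s$. Then $r$ keeps at least 2 colors, the inner neighbors of $s$ keep at least 3, and all other lists outside $Q$ are unchanged. Apply Lemma 4 with $Z=\{s\}$, $z=s$, $z'=r$: condition 1 holds as $O$ has no chord, condition 2 is the claim, and condition 3 was just checked. So $\phi|_{\{p,q\}}$ extends to $G-s$ from the reduced lists. As $s$ has no conflict with $p$ and $s\not\sim q$, we have colored $G$, a contradiction.

## Where the tight vertex sits

From now on the counterexample is an E-instance, and P-instances of the same size extend.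

**Step 6: there is a tight vertex $y$.** This step is the only use of instances of equal size. Suppose there is none. Let $s\ne q$ be a neighbor of $p$ on $O$, and color $s$ without conflict with $\phi(p)$ and, if $s\sim q$, with $\phi(q)$; this is possible since $|L(s)|\ge3$. We get a P-instance on the same graph. It extends, a contradiction.

**Step 7: chords.** The purpose is to show that the only possible chord cuts off $y$. If $pq$ is a chord, then both sides are smaller E-instances by (H); both extend, a contradiction. So $pq\in E(O)$. Let $uv$ be a chord, and let $G_1$ be the side containing $pq$. Extend $\phi$ to $G_1$ by (H), and consider $G_2$ with $u,v$ colored.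

If $y\notin V(G_2)\setminus\{u,v\}$, then $G_2$ with precolored edge $uv$ is a smaller E-instance without tight vertex. If $y\in V(G_2)\setminus\{u,v\}$ but $y\not\sim u$ and $y\not\sim v$, it is a smaller E-instance with tight vertex $y$: the new members $u,v$ of $S$ are not neighbors of $y$, so (E4) is inherited. If $y\in V(G_2)\setminus\{u,v\}$ is adjacent to exactly one of $u,v$, say $u$, color $y$ without conflict with $\phi(u)$; as $y\not\sim v$, $G_2$ with precolored path $y\,u\,v$ is a smaller P-instance. In each case we extend to $G_2$, a contradiction.

Hence $y\in V(G_2)\setminus\{u,v\}$ is adjacent to both $u$ and $v$. As this holds for every chord, no chord has $y$ as an end. So $yu,yv\in E(O)$, and the outer cycle of $G_2$ is the triangle $uyv$. It is not $O$, so it bounds a face by Step 3, and $G_2$ is just this triangle. We have shown: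

> (2) Let $u,v$ be the neighbors of $y$ on $O$. Then $N(y)\cap V(O)=\{u,v\}$, and either $O$ has no chord, or $uv$ is its only chord and $N(y)=\{u,v\}$.

**Step 8: naming $u$, $v$ and $v^+$.** This step fixes the side on which we work. By (E4), at most one of the neighbors $u,v$ of $y$ is in $S$. Choose names so that $u\notin S$: that is, $u\notin\{p,q\}$ and $|L(u)|\ge4$.

We claim $v\notin\{p,q\}$. Otherwise color $y$ without conflict with $\phi(v)$ and delete it. Then $u$ and the inner neighbors of $y$ keep at least 3 colors and are outer, and $y$ has no other neighbor in $V(O)\setminus\{v\}$. This is a smaller E-instance without tight vertex; it extends, a contradiction.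

So $p,q,y,u,v$ are distinct and $|O|\ge5$. Let $v^+$ be the neighbor of $v$ on $O$ other than $y$. By (2) and $|O|\ge5$, we have $v^+\notin\{u,y\}$, $v^+\not\sim u$ and $v^+\not\sim y$. Note also $|L(v)|\ge3$.

**Step 9: common neighbors have no further neighbor on $O$.** This step prepares condition 2 of Lemma 4 for both remaining uses.

**Claim 5.** Let $(z,z')=(y,v)$ if $uv\notin E(G)$. Let $(z,z')=(v,v^+)$ if $uv\in E(G)$ and $v^+\notin\{p,q\}$. Then every common neighbor $w$ of $z,z'$ is inner and $N(w)\cap V(O)=\{z,z'\}$.

*Proof.* First, $w$ is inner. In the first case, $w\in V(O)$ would give $w=u\sim v$ by (2). In the second, $N(v)\cap V(O)=\{y,u,v^+\}$, and $y,u\not\sim v^+$.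

Suppose $w\sim t\in V(O)\setminus\{z,z'\}$, and use the 2-chord notation. Since $z,z'\notin\{p,q\}$, the edge $pq$ of $O$ lies in $A$ or in $A'$. In both cases $z\sim u$, so $t\ne u$ by (1). In the second case also $t\ne y$, as $N(y)=\{u,v\}$ does not contain the inner vertex $w$. Hence $A$ starts with $y,u$ in the first case and with $v,y,u$ in the second, and $t$ comes after $u$. Thus $u\notin D'$ and $y\notin D'$.

*The edge $pq$ lies in $A$.* By (H), $D$ is a smaller E-instance; extend $\phi$ to $D$. Color $z'$ without conflict with $\phi(z),\phi(w)$, possible as $|L(z')|\ge3$. By (1), $z'\not\sim t$. So $D'$ with precolored path $z'\,w\,t$ is a smaller P-instance: $y\notin D'$, and $t$ is the only vertex of $D'$ that can lie in $\{p,q\}$. It extends. The only possible neighbors of $z'$ in $D$ are $z,w$, so $G$ is colored, a contradiction.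

*The edge $pq$ lies in $A'$.* Let $D''=D'\cup\{zz',zw\}$, with the vertex $z$ added to $D'$. This is a proper subgraph of $G$, as it misses $u$, and it contains $pq$; by (H) it is a smaller E-instance. Extend $\phi$ to $D''$. We have $G=D\cup D''$ and $V(D)\cap V(D'')=\{z,w,t\}$, with $z\not\sim t$ by (1). Only $t$, among the vertices of $D$, can lie in $\{p,q\}$.

If $(z,z')=(y,v)$, then $D$ with precolored path $y\,w\,t$ is a smaller P-instance, because the tight vertex is now precolored. It extends, and $G$ is colored.

If $(z,z')=(v,v^+)$, then $y\in D$ is still uncolored. Color $y$ without conflict with $\phi(v)$ and delete $y$ from $D$. Its only other neighbor is $u$, which is uncolored since $u\neq t$; it keeps at least 3 colors and is outer. So $D-y$ with precolored path $v\,w\,t$ is a smaller P-instance. It extends, and $G$ is colored.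

Both outcomes are contradictions. $\square$

## The triangle at the tight vertex

**Step 10: $uv\in E(G)$.** This step removes the chordless case by deleting $y$. Suppose $uv\notin E(G)$. Then $O$ has no chord by (2). Color $y$ with either color of its list and delete it; $y\not\sim p,q$. Then $u$ keeps at least 3 colors, $v$ keeps at least 2, inner neighbors of $y$ keep at least 3, and other lists are unchanged. Apply Lemma 4 with $Z=\{y\}$, $z=y$, $z'=v$: condition 1 holds as there is no chord, and condition 2 is Claim 5. So $\phi$ extends to $G-y$ from the reduced lists, hence to $G$, a contradiction.

By (2), $uv$ is now the only chord, $N(y)=\{u,v\}$ and $N(v)\cap V(O)=\{y,u,v^+\}$.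

**Step 11: the shape of the lists at $y$ and $v$.** The aim is to find a color at $v$ that leaves both colors of $y$ free. Let $L(y)=\{a,b\}$.

Suppose $a$ conflicts with no color of $L(v)$. Give $y$ the color $a$ and delete $y$. Only $u$ can lose a color, and it keeps at least 3. This is a smaller E-instance without tight vertex; it extends, a contradiction. The same holds for $b$.

Suppose $|L(v)|\ge4$. Give $y$ the color $a$ and delete it. Both $u$ and $v$ keep at least 3 colors and are outer. This is again a smaller E-instance without tight vertex, a contradiction.

Hence $|L(v)|=3$, and we may write $L(v)=\{a_v,b_v,c\}$, where $a$ conflicts with $a_v$ only and $b$ with $b_v$ only. Since conflicts form a matching, $a_v\ne b_v$, and $c$ conflicts with neither $a$ nor $b$.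

**Step 12: the color $c$ is blocked at $v$.** This is the case in which we cannot use $c$: let $v^+\in\{p,q\}$ and let $\phi(v^+)$ conflict with $c$. Then $\phi(v^+)$ does not conflict with $a_v$. Color $v$ with $a_v$ and $y$ with $b$, which do not conflict, and delete both. Among $p,q$, only $v^+$ is adjacent to $v$, and none is adjacent to $y$, so there is no conflict with $Q$. Now $u$ keeps at least 2 colors, inner neighbors of $v$ keep at least 3 and are outer, and other lists are unchanged.

If $u$ keeps at least 3 colors, there is no tight vertex. Suppose $u$ keeps exactly 2; we check (E4) for $u$. The new set $S$ lies in $(V(O)\setminus\{y,v\})\cup N(v)$. No inner neighbor of $v$ is adjacent to $u$, since by (Δ) the edge $uv$ lies only in the triangle $uvy$. In $V(O)\setminus\{y,v\}$ the vertex $u$ has only one neighbor, its other neighbor on $O$, because $uv$ is the only chord. So $u$ has at most one neighbor in the new $S$. In either case we have a smaller E-instance. It extends, a contradiction.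

**Step 13: the color $c$ is available at $v$.** This is the remaining case: $v^+\notin\{p,q\}$, or $\phi(v^+)$ does not conflict with $c$. Color $v$ with $c$; the only possible precolored neighbor of $v$ is $v^+$, so there is no conflict with it. Delete $v$ and also the still uncolored $y$. Now $u$ keeps at least 3 colors, inner neighbors of $v$ keep at least 3 and are outer, and inner vertices not adjacent to $v$ keep their lists.

If $v^+\in\{p,q\}$, this is a smaller E-instance without tight vertex, so it extends.

If $v^+\notin\{p,q\}$, then $v^+$ keeps at least 2 colors, and $N(v^+)\cap V(O)$ consists of its two neighbors on $O$. Apply Lemma 4 with $Z=\{v,y\}$, $z=v$, $z'=v^+$: condition 1 was just noted, condition 2 is Claim 5, and condition 3 holds. So $\phi$ extends to $G-\{v,y\}$ from the reduced lists.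

Finally color $y$, whose neighbors are $u$ and $v$. Neither $a$ nor $b$ conflicts with $c$, and the color of $u$ excludes at most one of them. So $G$ is colored, a contradiction.

Steps 12 and 13 cover all cases, so there is no counterexample. This proves Theorem 1, and with it Corollary 2: the conjecture is true. $\blacksquare$

## Precolored cycles of length at most five

Theorem 1 also tells us which short cycles may be precolored.

**Theorem 3.** Let $G$ be a plane graph without adjacent triangles, $C$ a cycle of length $k\le5$ in $G$, and let all vertices off $C$ have at least 4 colors. Every conflict-free coloring $\phi$ of $G[V(C)]$ extends to $G$. The bound 5 is best possible.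

*Proof.* The subgraphs of $G$ on the two sides of $C$ meet exactly in $C$, so we treat them separately, re-embedding on the sphere if necessary. Thus let $C=c_1\dots c_k$ be the outer cycle; we use induction on $k$. If $C$ has a chord, it splits $G$ into two graphs whose outer cycles are shorter and fully colored, and induction applies to both. So let $C$ be chordless. All vertices off $C$ are inner.

*$k=3$.* This is a P-instance with precolored path $c_1c_2c_3$.

*$k=4$.* Delete $c_4$. Its inner neighbors keep at least 3 colors and become outer, so we have a P-instance with path $c_1c_2c_3$.

*$k=5$, and $c_4,c_5$ have no common neighbor.* Delete $c_4,c_5$. Every inner vertex loses at most one color, the affected ones are outer by (O2) and (O1), and we have a P-instance with path $c_1c_2c_3$.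

*$k=5$, and $c_4,c_5$ have a common neighbor $w$.* It is unique by (Δ) and inner because $C$ is chordless. By (Δ) on $wc_5$ and $wc_4$, we have $w\not\sim c_1$ and $w\not\sim c_3$.

If $w\sim c_2$, color $w$ without conflict with $\phi(c_2),\phi(c_4),\phi(c_5)$, possible as $4-3\ge1$. Apply the cases $k\le4$ to the insides of $c_5c_1c_2w$, $c_2c_3c_4w$ and $c_4c_5w$.

If $w\not\sim c_2$, color $w$ without conflict with $\phi(c_4),\phi(c_5)$ and delete $c_4,c_5,w$. The edges $c_4c_5$, $c_4w$, $c_5w$ lie in the triangle $c_4c_5w$ and by (Δ) in no other. So every other inner vertex is adjacent to at most one of $c_4,c_5,w$ and keeps at least 3 colors. The affected vertices are outer by (O2) and (O1), since $w$ is outer in $G-c_4$. We have a P-instance with path $c_1c_2c_3$.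

In each case Theorem 1 completes the coloring.

*Sharpness.* Take a hexagon $c_1\dots c_6$ with a triangle $xyz$ inside and edges $xc_1,xc_2,yc_3,yc_4,zc_5,zc_6$. Its triangles $xyz$, $xc_1c_2$, $yc_3c_4$, $zc_5c_6$ are pairwise edge-disjoint. With conflict meaning equality, color the hexagon $1,2,1,2,1,2$ and give each of $x,y,z$ the list $\{1,2,3,4\}$. Each of $x,y,z$ sees both 1 and 2, so all three vertices of a triangle need colors from $\{3,4\}$, which is impossible. $\square$
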